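\title{Partitioning a random 4-regular graph into short cycles}

\begin{abstract}
We show that, with high probability, the edge set of a random $4$-regular graph on $n$ vertices can be partitioned into cycles of length $O(\log^2 n/\log\log n)$. Hence the known bound $4\sqrt{n\log n}$ is not of optimal order. In the other direction, with high probability every partition of the edge set into cycles has at most $(\log 3+\varepsilon)\,n/\log n$ cycles, so that the average cycle length is at least $(2/\log 3-o(1))\log n$. For the upper bound we set aside a reservoir of order $n/\log n$ short cycles whose mutual intersections are still random, and we cut long closed trails into short ones by rerouting them through chains of reservoir cycles.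
\end{abstract}

\section{Introduction}\label{sec:intro}

The edge set of a graph with all degrees even can be partitioned into cycles: remove one cycle, and the degrees stay even. One can then ask for a partition in which all cycles are short. We study this for $\mathbb{G}(n,4)$, the uniformly random simple $4$-regular graph on $n$ labeled vertices. Throughout, $\log$ is the natural logarithm, \emph{whp} means with probability tending to $1$ as $n\to\infty$, and $n$ is assumed to be large wherever this is needed.

It is known that whp the edge set of $\mathbb{G}(n,4)$ can be partitioned into cycles of length at most $4\sqrt{n\log n}$. The problem we address, which comes from the lecture notes \cite{RG}, is whether $\sqrt{n\log n}$ is the optimal order of magnitude: is there a function $f(n)=o(\sqrt{n\log n})$ such that whp the edge set of $\mathbb{G}(n,4)$ can be partitioned into cycles of length at most $f(n)$? There is such a function, and it can be taken polylogarithmic.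

\begin{theorem}\label{thm:upper}
There is a constant $C_0$ such that whp the edge set of $\mathbb{G}(n,4)$ can be partitioned into cycles each of length at most $C_0\,\frac{\log^2 n}{\log\log n}$.
\end{theorem}

\begin{theorem}\label{thm:lower}
For every $\varepsilon>0$, whp every partition of the edge set of $\mathbb{G}(n,4)$ into cycles has at most $(\log 3+\varepsilon)\frac{n}{\log n}$ cycles. Hence the average, and so the maximum, cycle length is at least $\big(\frac{2}{\log 3}-o(1)\big)\log n$.
\end{theorem}

So $\sqrt{n\log n}$ is not the optimal order, while no $f$ with $f(n)\le(\frac{2}{\log 3}-\varepsilon)\log n$ for a fixed $\varepsilon>0$ works. The optimal order lies between $\log n$ and $\log^2n/\log\log n$; whether it is $\log n$ is not settled here.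

Two scales suggest themselves before any proof. The first is $\log n$. In the standard multigraph model of $\mathbb{G}(n,4)$ the expected number of cycles of length $k\le\log n$ is at most $2\cdot3^k$ (Lemma~\ref{lem:short}), so whp the cycles of length at most $(1-\varepsilon)\log n/\log 3$ cover only $o(n)$ of the $2n$ edges. Theorem~\ref{thm:lower} doubles this bound and makes it hold on average. The second scale is $\sqrt n$. A partition into cycles prescribes, at each vertex, how the four edges are paired up. If the pairings are fixed blindly, the edges fall into only about $\frac12\log n$ closed trails (Remark~\ref{rem:few}), so some of these are very long. The obvious repair is to cut a long trail at a vertex that it visits twice. But the number of such vertices within a stretch of $s$ edges is of order $s^2/n$ on average. A typical stretch of length $o(\sqrt n)$ therefore offers no place to cut, and to find a place in each of about $n/s$ stretches one expects to need $s^2/n$ of order $\log n$. This birthday heuristic suggests a barrier near $\sqrt n$.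

The barrier disappears once a long trail is no longer required to return to itself directly. A stretch of polylogarithmic length meets many other trails; if these are short, and meet further short trails, then after about $\log n/\log\log n$ steps a chain of short trails leads back to a nearby stretch of the long one, and such a chain can be used to cut. Section~\ref{sec:surgery} describes this operation, first on $K_5$, and outlines the proof of Theorem~\ref{thm:upper}, which occupies Sections~\ref{sec:first}--\ref{sec:final}. Section~\ref{sec:model} sets up the model, and Section~\ref{sec:lower} proves Theorem~\ref{thm:lower}.

\section{Transition systems and the slot model}\label{sec:model}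

\subsection*{Trails and transition systems}
We describe a multigraph by half-edges: each vertex carries a set of half-edges, and an edge is a pair in a perfect matching of all half-edges. A \emph{trail} of length $l$ is a sequence of $2l$ distinct half-edges $e_1^-,e_1^+,\dots,e_l^-,e_l^+$ such that each $\{e_i^-,e_i^+\}$ is an edge and $e_i^+,e_{i+1}^-$ lie at the same vertex for $1\le i<l$; these $l-1$ pairs are its \emph{internal visits}. If also $e_l^+$ and $e_1^-$ lie at the same vertex and we count this pair as a further visit, we get a \emph{closed trail}, which we regard up to rotation and reversal. An \emph{arc} of a closed trail is a trail formed by consecutive edges of it, and $|\tau|$ denotes length. A \emph{cycle} is a closed trail whose visits are at distinct vertices; thus a loop is a cycle of length $1$, and two parallel edges form a cycle of length $2$.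

If a closed trail visits a vertex twice, then its two arcs between these visits are closed trails. By induction, \emph{every closed trail is an edge-disjoint union of cycles, none longer than the trail}.

A \emph{transition system} of a $4$-regular multigraph is a choice, at each vertex, of one of the three ways to split its four half-edges into two pairs. The two pairs are the \emph{passages} at the vertex. Leaving each vertex through the half-edge paired with the one through which we entered, we decompose the edge set into closed trails whose visits are the passages. To prove Theorem~\ref{thm:upper} it suffices to find a transition system all of whose closed trails are short. Conversely, in a partition of a $4$-regular graph into cycles each vertex lies on exactly two cycles, so the partition is the set of closed trails of a transition system.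

\subsection*{The slot model}
In the \emph{configuration model} each of $n$ vertices carries four half-edges and the $4n$ half-edges are matched uniformly at random. The resulting multigraph is simple with probability tending to $e^{-15/4}>0$ \cite{BC,Bo}, and conditioned on being simple it is distributed as $\mathbb{G}(n,4)$, because every simple $4$-regular graph arises from exactly $(4!)^n$ matchings. An event of probability $o(1)$ still has probability $o(1)$ after conditioning on an event of probability bounded away from $0$, so whp statements transfer from the configuration model to $\mathbb{G}(n,4)$.

We generate the configuration model in a way that keeps the edges and the vertices independent. Take $2n$ \emph{slots}, each with two half-edges. Let $D$ be a uniform perfect matching of the $4n$ half-edges; it is a $2$-regular multigraph on the slots with $2n$ edges, that is, a disjoint union of cycles. Let $M$ be a uniform perfect matching of the slots, independent of $D$. Merge the two slots of each $M$-pair into one vertex and label the $n$ vertices at random. This gives a $4$-regular multigraph $G^*$ with edge set $D$. Given $M$, the matching $D$ is a uniform matching of $4n$ half-edges grouped into $n$ classes of size four, so $G^*$ is the configuration model.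 At each vertex we call the transition \emph{straight} if its passages are the two slots. If all transitions are straight, the closed trails are the cycles of $D$, and $M$ decides, independently, where they cross. In particular $s$ consecutive slots on a cycle of $D$ contain $\binom s2/(2n-1)$ pairs of $M$ on average, which is the count used in the introduction.

\begin{lemma}\label{lem:short}
For $1\le k\le\log n$ the expected number of cycles of length $k$ in $G^*$ is at most $2\cdot 3^k$.
\end{lemma}

\begin{proof}
Condition on $M$. A cycle of length $k$ is specified by a sequence of $k$ vertices and an ordered pair of half-edges at each, in at most $n^k12^k$ ways, and it is present if $k$ prescribed disjoint pairs belong to $D$. This has probability $\prod_{i=1}^k(4n-2i+1)^{-1}\le(4n-2k)^{-k}$. The product of the two bounds is $3^k(1-\frac k{2n})^{-k}\le2\cdot3^k$.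
\end{proof}

\section{The lower bound}\label{sec:lower}

There are $3^n$ transition systems, and we shall see that a fixed one has $j$ or more closed trails with probability roughly $n^{-j}$ when $j$ has order $n/\log n$. The two quantities balance at $j\log n=n\log3$.

\begin{lemma}\label{lem:gf}
Let $D$ range over the perfect matchings of the $2k$ half-edges of $k$ slots, and let $\mathrm{cyc}(D)$ be the number of cycles of $D$. Then $\sum_Dt^{\mathrm{cyc}(D)}=\prod_{i=0}^{k-1}(t+2i)$.
\end{lemma}

\begin{proof}
Induct on $k$. A matching on $k$ slots arises in exactly one way from a matching on the first $k-1$ slots, either by making the last slot a loop, which adds a cycle, or by inserting the last slot into one of the $k-1$ edges in one of two orientations, which does not. This gives the factor $t+2(k-1)$.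
\end{proof}

\begin{remark}\label{rem:few}
The logarithmic derivative at $t=1$ shows that a uniform $D$ on $2n$ slots has $\sum_{i=0}^{2n-1}\frac1{2i+1}=\frac12\log n+O(1)$ cycles on average.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Work in the configuration model. A transition system is a pairing of the half-edges at each vertex, so it can be fixed before the edges are sampled. A fixed one groups the half-edges into $2n$ pairs, and its closed trails are the cycles of a uniform matching $D$ on $2n$ slots, namely these pairs. Let $g=\lfloor n/\log^2n\rfloor$. By Lemma~\ref{lem:gf} with $t=2g$,
\[
\sum_D(2g)^{\mathrm{cyc}(D)}=2^{2n}\,\frac{(2n+g-1)!}{(g-1)!}=2^{2n}(2n)!\binom{2n+g-1}{g-1},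
\]
while the number of matchings is
\[
\frac{(4n)!}{2^{2n}(2n)!}=\frac{(2n)!}{2^{2n}}\binom{4n}{2n}\ge\frac{2^{2n}(2n)!}{4n+1},
\]
since the central binomial coefficient is the largest of $4n+1$ numbers with sum $2^{4n}$. By Markov's inequality and $\binom{a}{g}\le(ea/g)^g$,
\[
P(\mathrm{cyc}(D)\ge j)\le(2g)^{-j}(4n+1)\Big(\frac{e(2n+g)}g\Big)^{g}=(2g)^{-j}e^{o(n)},
\]
because $g\log(n/g)=O(n\log\log n/\log^2n)$. Take $j=\lceil(\log3+\varepsilon)n/\log n\rceil$. As $\log(2g)=(1-o(1))\log n$, we have $(2g)^{-j}=\exp\big(-(1-o(1))(\log3+\varepsilon)n\big)$, and the expected number of transition systems with at least $j$ closed trails is at most $3^n(2g)^{-j}e^{o(n)}\to0$. So whp every transition system, and hence every partition into cycles, has at most $j-1<(\log3+\varepsilon)n/\log n$ parts. There are $2n$ edges, so the average length is at least $2\log n/(\log3+\varepsilon)$; letting $\varepsilon$ tend to $0$ slowly enough gives the last claim.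
\end{proof}

\section{Surgery along a chain, and the plan of the proof}\label{sec:surgery}

\subsection*{The operation}
Changing the transition at one vertex has a simple effect. If the two passages belong to different closed trails, either new pairing merges the trails. If they belong to the same closed trail, one new pairing splits it into two and the other reverses an arc. Short trails are produced only by splitting, and a long trail rarely crosses itself nearby. The remedy is to merge first: if $\tau$ meets a short trail $C$ at two vertices $x$ and $z$, then after merging at $x$ the new trail crosses itself at $z$ and can be split there.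

For an oriented closed trail $\tau$ and two of its passages $x,z$ (or vertices that determine them), $\tau[x,z]$ denotes the arc from $x$ to $z$.

\begin{example}\label{ex:K5}
Partition $K_5$, with vertices $0,\dots,4$, into the cycles $\tau=(0\,1\,2\,3\,4)$ and $C=(0\,2\,4\,1\,3)$. Take $x=0$ and $z=2$. These vertices cut $\tau$ into $\tau[x,z]=0\,1\,2$ and $\tau[z,x]=2\,3\,4\,0$, and cut $C$ into $C''=0\,2$ and $C'=0\,3\,1\,4\,2$. All four arcs join $x$ and $z$, so we may recombine them, changing the transitions at $x$ and $z$ only. The arcs $\tau[x,z]$ and $C''$ form the triangle $(0\,1\,2)$. The arcs $\tau[z,x]$ and $C'$ form the closed trail $2\,3\,4\,0\,3\,1\,4\,2$, in which $C'$ has taken the place of $\tau[x,z]$; it splits at vertex $3$ into $(3\,4\,0)$ and $(2\,3\,1\,4)$. Note that we were free to choose which arc of $C$ goes with which arc of $\tau$.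
\end{example}

In $G^*$ a short trail is unlikely to meet $\tau$ at two nearby points, so we replace $C$ by a chain (Figure~\ref{fig:surgery}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[thick,dashed,->] (-2,0) arc (180:60:2);
\draw[thick,dashed] (1,1.732) arc (60:0:2);
\draw[thick,dashed] (-2,0) arc (180:0:1) arc (180:0:1);
\draw[very thick,->] (2,0) arc (0:-120:2);
\draw[very thick] (-1,-1.732) arc (-120:-180:2);
\draw[very thick] (-2,0) arc (180:360:1) arc (180:360:1);
\fill (-2,0) circle (2pt) node[left] {$x$};
\fill (0,0) circle (2pt) node[right] {$u_1$};
\fill (2,0) circle (2pt) node[right] {$z$};
\node at (-1,0.65) {$C_1''$}; \node at (1,0.65) {$C_2''$};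
\node at (-1,-0.65) {$C_1'$}; \node at (1,-0.65) {$C_2'$};
\node[above] at (0,2) {$\tau[x,z]$}; \node[below] at (0,-2) {$\tau[z,x]$};
\end{tikzpicture}
\caption{Surgery on a closed trail $\tau$ (large circle) along a chain of two closed trails $C_1,C_2$ (small circles). After the half-edges at $x$, $u_1$, $z$ are re-paired, the dashed arcs form the split-off trail and the solid arcs form the kept trail.}\label{fig:surgery}
\end{figure}

\begin{lemma}[surgery]\label{lem:surgery}
Let $k\ge2$, let $\tau,C_1,\dots,C_k$ be distinct closed trails of a transition system, with $\tau$ oriented, and let $x=u_0,u_1,\dots,u_k=z$ be vertices such that the two passages at $u_0$ belong to $\tau$ and $C_1$, those at $u_i$ belong to $C_i$ and $C_{i+1}$ for $1\le i<k$, and those at $u_k$ belong to $C_k$ and $\tau$. Then the $u_i$ are distinct. Name the two arcs of $C_i$ between $u_{i-1}$ and $u_i$, in either way, $C_i'$ and $C_i''$. One can change the transitions at $u_0,\dots,u_k$ only, so that $\tau,C_1,\dots,C_k$ are replaced by two closed trails and no other closed trail changes: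
\begin{itemize}
\item the \emph{split-off trail}, consisting of $\tau[x,z]$ and $C_1'',\dots,C_k''$;
\item the \emph{kept trail}, obtained from $\tau$ by replacing $\tau[x,z]$ with the arc $C_1'C_2'\cdots C_k'$, traversed from $x$ to $z$ in this order.
\end{itemize}
All internal visits of the arcs $\tau[z,x]$ and $C_i'$ are passages of the kept trail.
\end{lemma}

\begin{proof}
The pairs $\{\tau,C_1\},\{C_1,C_2\},\dots,\{C_k,\tau\}$ are distinct because $k\ge2$, and a vertex determines the pair of trails to which its passages belong; so the $u_i$ are distinct. Undo the passages at $u_0,\dots,u_k$. Each of the $k+1$ trails loses exactly two passages and falls into its two named arcs. The four half-edges at $u_i$, $1\le i<k$, are ends of $C_i',C_i'',C_{i+1}',C_{i+1}''$; pair $C_i'$ with $C_{i+1}'$ and $C_i''$ with $C_{i+1}''$. At $x$ pair the last half-edge of $\tau[z,x]$ with the end of $C_1'$ and the first half-edge of $\tau[x,z]$ with the end of $C_1''$. At $z$ pair the first half-edge of $\tau[z,x]$ with the end of $C_k'$ and the last half-edge of $\tau[x,z]$ with the end of $C_k''$. The arcs close up as stated, and all other passages are as before.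
\end{proof}

We orient the kept trail so that $\tau[z,x]$ retains its direction.

\subsection*{The plan}
We start from a transition system whose closed trails are a \emph{reservoir} of short cycles together with further trails that may be long, and we shorten the long ones by surgery along chains of reservoir cycles. Four things are needed.

\emph{A reservoir whose crossings are random} (Section~\ref{sec:first}). We reveal $D$ and about half of $M$, and find order $n/\log n$ edge-disjoint cycles of length $O(\log n)$, each with order $\log n$ slots whose partners are still hidden.

\emph{Expansion} (Section~\ref{sec:second}). The hidden part of $M$ defines a random graph on the reservoir with degrees of order $\log n$. After a few cycles are discarded it expands by a factor $d\approx(\log n)^{1/4}$, and every stretch of a long trail can be attached to a reservoir cycle of its own.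

\emph{Disjoint chains on demand} (Section~\ref{sec:connect}). Each reservoir cycle can serve in one surgery only, and the endpoints of later chains depend on earlier ones. An argument of Friedman--Pippenger type, with rollback, provides chains of $O(\log n/\log\log n)$ unused cycles as long as a fixed fraction of the reservoir is unused.

\emph{Recursion} (Section~\ref{sec:final}). One surgery splits off a short trail but inserts a new arc into the long one. Suppose the long trail is divided into $k$ short \emph{units}, each with a place where a chain can arrive followed by a place where a chain can depart. For $k=4$, take one chain from unit $1$ to unit $3$ and one from unit $3$ to unit $1$. The two removed arcs are disjoint, since arrival precedes departure within a unit, and the kept trail consists of two new arcs and two remnants of units $1$ and $3$. In general one round turns $k$ units into $\lfloor k/2\rfloor$ new arcs, and the process can go on provided that every new arc again has a place of arrival and a place of departure. The free choice of $C_i'$ in Lemma~\ref{lem:surgery} is what makes this possible.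

The bound $\log^2n/\log\log n$ arises twice. A chain has order $\log n/\log\log n$ cycles of length of order $\log n$. And a reservoir of order $n/\log n$ cycles pays for only order $n\log\log n/\log^2n$ chains, so the $2n$ edges can be divided into no more than that many units.

\subsection*{Parameters}
Let $q=\frac1{100}$, $K=6000$, $c=\frac{q}{30K}$, and
\begin{gather*}
\ell_0=\lceil\tfrac14\log n\rceil,\qquad \ell_1=\lceil20\log n\rceil,\qquad \ell_2=K\log n,\qquad
h=\Big\lfloor\frac{\log n}{400}\Big\rfloor,\qquad N=\Big\lfloor\frac{cn}{\log n}\Big\rfloor,\\
d=\lceil(\log n)^{1/4}\rceil,\qquad m=\Big\lfloor\frac N{100d}\Big\rfloor,\qquad k_0=\frac{9\log n}{\log\log n},\\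
S=\Big\lceil\frac{400}{c}\cdot\frac{\log^2n}{\log\log n}\Big\rceil,\qquad \nu=\Big\lfloor\frac S{1000}\Big\rfloor .
\end{gather*}
The reservoir will have $4N$ cycles of length at most $\ell_2$, each with two sets of $h$ hidden slots; $d$ is the expansion factor, valid for sets of size up to $8m$; $k_0+2$ bounds the number of cycles in a chain and $S$ the length of a unit. For large $n$,
\begin{equation}\label{eq:par1}
\frac{N}{200d}\le m\le\frac N{100d},\qquad \frac h{d^2}\to\infty,\qquad\frac{\nu}{\log n}\to\infty,
\end{equation}
\begin{equation}\label{eq:par2}
(k_0+2)\ell_2\le S,\qquad \frac{4n}{S}\,k_0\le0.2N .
\end{equation}
The first part of \eqref{eq:par2} holds since $(k_0+2)\ell_2\le10K\log^2n/\log\log n$ and $400/c>10K$; the second holds since $4nk_0/S\le0.09\,cn/\log n$. We shall prove the following.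

\begin{proposition}\label{prop:main}
Whp $G^*$ has a transition system all of whose closed trails have length at most $8S$.
\end{proposition}

Conditioning on simplicity and splitting the closed trails into cycles, we obtain Theorem~\ref{thm:upper} from Proposition~\ref{prop:main} with $C_0=3200/c+1$.

\section{First exposure: the reservoir}\label{sec:first}

We must reveal enough of $M$ to see many short cycles, and we must know which slots remain hidden without learning their partners. Both are achieved by dividing the slots into two sides and hiding the pairs that join the sides.

List the slots component by component of $D$, each component in cyclic order. Let the side $P$ consist of the first $n$ slots and the side $Q$ of the last $n$. At most one cycle of $D$ meets both sides, and it is cut into two arcs, so at most two edges of $D$ join $P$ to $Q$. Counting half-edges, at least $n-1$ edges of $D$ lie inside $P$, and at least $n-1$ inside $Q$.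

An $M$-pair with one slot on each side is called \emph{cross}, and so are its slots. Each other $M$-pair is declared \emph{branch} with probability $q$ and \emph{neutral} otherwise, independently. Let $\Sigma_P\subset P$ and $\Sigma_Q\subset Q$ be the sets of cross slots, and $\sigma=|\Sigma_P|=|\Sigma_Q|$. Let $\mathcal F$ be the $\sigma$-field generated by $D$, $\Sigma_P$, $\Sigma_Q$, the non-cross pairs of $M$ and their declarations. The perfect matchings of the slots that agree with this information correspond to the bijections $\Sigma_P\to\Sigma_Q$, so \emph{given $\mathcal F$, the bijection $\mu\colon\Sigma_P\to\Sigma_Q$ defined by $M$ is uniform}.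

\begin{lemma}\label{lem:counts}
Whp $0.49n\le\sigma\le0.51n$, and each side contains at least $qn/5$ branch pairs.
\end{lemma}

\begin{proof}
Condition on $D$. A slot is cross with probability $\frac n{2n-1}$, so $E\sigma=\frac{n^2}{2n-1}$. For distinct $s,s'\in P$ the covariance of the events that $s$ and $s'$ are cross is
\[
\frac n{2n-1}\Big(\frac{n-1}{2n-3}-\frac n{2n-1}\Big)=\frac n{(2n-1)^2(2n-3)}=O(n^{-2}),
\]
so $\mathrm{Var}\,\sigma\le n+O(1)$, and Chebyshev's inequality gives the first claim. Given $D$ and $M$ with $\sigma\le0.51n$, the number of branch pairs on a side is binomial with $\frac{n-\sigma}2\ge0.245n$ trials and success probability $q$; its mean is at least $0.245qn$ and its variance at most $n$, so Chebyshev's inequality applies again.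
\end{proof}

Let $B$ be the multigraph obtained from $D$ by merging the two slots of each \emph{branch} pair only. Its vertices are the branch pairs, of degree $4$, and the remaining slots, of degree $2$. It is $\mathcal F$-measurable, and its trails are trails of $G^*$. Let $B_P$ and $B_Q$ be the subgraphs induced by the vertices on each side. A visit of a trail of $B$ to a cross slot is a \emph{cross visit}.

Merging branch pairs makes the number of vertices of $B_P$ smaller than the number of edges by a constant factor, which forces many short cycles. We have no control over which cycles these are, so we need cross slots on \emph{every} trail of logarithmic length. This is a union bound over all trails of $B$, and it succeeds because $q$ is small: about half of the visits of a given trail are cross, while the number of trails grows slowly.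

\begin{lemma}\label{lem:cross}
Whp the following hold.
\begin{itemize}
\item[(a)] Every trail of $B$ of length $\ell_1$ has more than $0.02\ell_1$ cross visits among its internal visits.
\item[(b)] At most $n^{0.95}$ trails of $B$ of length $\ell_0$ have at most $0.02\ell_0$ cross visits among their internal visits.
\end{itemize}
\end{lemma}

\begin{proof}
Condition on $D$, fix an order of the half-edges and an integer $l$ with $2\le l\le\log^2n$. Fix a first directed edge, in one of $4n$ ways. Each string $o\in\{1,2,3\}^{l-1}$ directs an exploration. At step $i$ the trail has $i$ edges and has arrived at a slot $s_i$. If the $M$-pair of $s_i$ has not been revealed, the visit is \emph{fresh}, and we reveal the partner of $s_i$ and, if the pair is not cross, its declaration. The \emph{continuations} are the half-edges not yet used at the vertex of $B$ containing $s_i$. We leave through the $o_i$-th continuation if it exists; otherwise the exploration dies. The trails of length $l$ with the given first edge correspond to the strings whose exploration survives all $l-1$ steps.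

Each internal visit uses two of the four half-edges of an $M$-pair. Hence a pair is visited at most twice, so a surviving exploration has at least $(l-1)/2$ fresh visits; and at a visit that is not fresh there is at most one continuation, since two half-edges were used at the first visit and a third is the entry. At a fresh visit there is at most one continuation if the pair is cross or neutral, and at most three if it is branch.

Put $\zeta=\frac1{100}$ and $\rho=0.516$. Let $f_i$ be the number of fresh visits and $\chi_i$ the number of fresh cross visits in the first $i$ steps, and let $\Phi_i=\zeta^{\chi_i}\rho^{-f_i}$ if the exploration survives step $i$ and $\Phi_i=0$ otherwise; $\Phi_0=1$. Fix $o_1,\dots,o_{i-1}$ and condition on what was revealed in the first $i-1$ steps; this determines $\Phi_{i-1}$, $s_i$, and whether the visit is fresh. If it is not fresh, then $\sum_{o_i}\Phi_i\le\Phi_{i-1}$. If it is fresh, the partner of $s_i$ is uniform among at least $2n-2l-1$ slots, at most $n-1$ of which lie on the side of $s_i$. The probability $p$ that the pair is not cross thus satisfies $p\le\frac{n-1}{2n-2l-1}\le\frac12+\frac ln$, and the conditional expectation of $\sum_{o_i}\Phi_i$ is at most $\rho^{-1}\Phi_{i-1}$ times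
\[
p\big((1-q)+3q\big)+(1-p)\zeta\le\frac{1+2q+\zeta}2+\frac{2l}n=0.515+\frac{2l}n\le\rho .
\]
In both cases $E\sum_{o_i}\Phi_i\le E\,\Phi_{i-1}$, and by induction $E\sum_o\Phi_{l-1}\le1$. A trail with at most $0.02l$ cross visits contributes at least $100^{-0.02l}\rho^{-(l-1)/2}$ to this sum. The expected number of such trails is therefore at most
\[
4n\,\rho^{(l-1)/2}\,100^{0.02l}\le6n\,(0.79)^l,
\]
as $\rho^{1/2}<0.7184$, $100^{0.02}<1.0965$ and $4\rho^{-1/2}<6$. Since $\log0.79<-0.2357$, the bound is at most $6n^{-3.7}$ for $l=\ell_1$ and at most $6n^{0.942}$ for $l=\ell_0$. Markov's inequality completes the proof.
\end{proof}

Had we merged all non-cross pairs ($q=1$), the factor at a fresh visit would be about $(3+\zeta)/2>1$ and the bound would be useless. This is the purpose of the neutral pairs.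

\begin{lemma}\label{lem:girth}
Let $0<\varepsilon\le1$. A multigraph with $v$ vertices, $1\le v\le n$, and at least $(1+\varepsilon)v$ edges has a cycle of length at most $2(\lfloor\log_2n\rfloor+1)(1+\frac1\varepsilon)$.
\end{lemma}

\begin{proof}
We may assume that there are no loops. Among the subgraphs $H$ with $v(H)\ge1$ and $e(H)\ge(1+\varepsilon)v(H)$ take one with $v(H)$ minimal; then $v(H)\ge2$. It is connected, for otherwise some component would satisfy the same inequality. By minimality, deleting a nonempty proper subset $W$ of the vertices deletes more than $(1+\varepsilon)|W|$ edges. With $|W|=1$ this shows that all degrees are at least $2$, and since $e(H)>v(H)$ some degree is at least $3$. So every vertex of degree $2$ is an internal vertex of a path, possibly with equal ends, whose ends have degree at least $3$ and whose $k\ge 1$ internal vertices have degree $2$. Deleting these $k$ vertices deletes $k+1$ edges, so $k+1>(1+\varepsilon)k$ and $k<1/\varepsilon$. Replace each such path by an edge. The resulting multigraph $H'$ has minimum degree at least $3$, and each of its edges stands for at most $1+1/\varepsilon$ edges of $H$.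

Let $t=\lfloor\log_2n\rfloor+1$ and suppose that $H'$ has no cycle of length at most $2t$. Fix a root. An edge between two vertices at distance $j<t$ from the root would create a cycle of length at most $2j+1$, and two edges from a vertex at distance $j\le t$ to vertices at distance $j-1$ would create one of length at most $2j$. Hence there are at least three vertices at distance $1$, and the number at distance $j+1$ is at least twice the number at distance $j$ for $1\le j<t$. This gives at least $3\cdot2^{t-1}>n$ vertices, a contradiction. So $H'$ has a cycle of length at most $2t$, and $H$ has one of length at most $2t(1+1/\varepsilon)$.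
\end{proof}

\begin{lemma}[reservoir]\label{lem:reservoir}
Whp each of $B_P,B_Q$ contains $2N$ edge-disjoint cycles, each of length at most $\ell_2$ and each containing at least $2h$ cross slots.
\end{lemma}

\begin{proof}
We treat $B_P$; the roles of the sides are symmetric. By Lemma~\ref{lem:counts}, whp $B_P$ has $v\le(1-\frac q5)n$ vertices, and it has at least $n-1$ edges. Take a maximal family of edge-disjoint cycles of length at most $\ell_2$. For $\varepsilon=q/10$ the bound in Lemma~\ref{lem:girth} is at most $2002(\log_2n+1)\le\ell_2$, so fewer than $(1+\frac q{10})v$ edges are uncovered. At least
\[
n-1-\Big(1+\frac q{10}\Big)\Big(1-\frac q5\Big)n=\frac{qn}{10}+\frac{q^2n}{50}-1\ge\frac{qn}{10}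
\]
edges are covered, and the family has at least $\frac{qn}{10K\log n}$ members.

We discard two kinds of members. A member of length less than $\ell_0$ is a closed trail of $G^*$ and so contains a cycle of $G^*$ of length less than $\frac14\log n$; different members give different cycles. By Lemma~\ref{lem:short} the expected number of such cycles is at most $3\cdot3^{(\log n)/4}\le3n^{0.275}$, so whp there are at most $n^{0.3}$. A member of length at least $\ell_0$ with fewer than $2h\le0.02\ell_0$ cross slots has an arc of length $\ell_0$ that is counted in Lemma~\ref{lem:cross}(b), again different for different members, so whp there are at most $n^{0.95}$ of these. What remains has at least $\frac{qn}{15K\log n}=\frac{2cn}{\log n}\ge2N$ members.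
\end{proof}

Let $\mathcal E$ be the event that $0.49n\le\sigma\le0.51n$, that the conclusion of Lemma~\ref{lem:cross}(a) holds, and that families as in Lemma~\ref{lem:reservoir} exist. It is $\mathcal F$-measurable and holds whp. \emph{From now on we condition on $\mathcal F$, with $\mathcal E$ holding; the only remaining randomness is $\mu$}, and all probability bounds below are uniform in the conditioning. The choices in the rest of this section are made by fixed rules from the information in $\mathcal F$.

\subsection*{Anchors, links and bundles}
Fix the two families and split each into $N$ \emph{anchors} and $N$ \emph{links}. Write $\mathcal A=\mathcal A_P\cup\mathcal A_Q$ for the anchors, $\mathcal L=\mathcal L_P\cup\mathcal L_Q$ for the links, and $\mathcal C=\mathcal A\cup\mathcal L$ for the reservoir. Links will form the chains, and anchors will attach chains to the long trails. For $C\in\mathcal C$ let the \emph{bundles} $\alpha(C)$ and $\beta(C)$ consist of the first $h$ and the next $h$ cross slots in the cyclic order along $C$, from some starting point. Then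
\begin{equation}\label{eq:arc}
\text{some arc of $C$ passes through all slots of $\alpha(C)$ and through no slot of $\beta(C)$.}
\end{equation}
A cross slot has degree $2$ in $B$ and so lies on at most one reservoir cycle; hence all bundles are disjoint. Let $\varphi=hN/\sigma$ be the fraction of the cross slots on one side occupied by $N$ bundles. Since $hN=(1+o(1))\,cn/400$,
\begin{equation}\label{eq:phi}
\frac c{250}\le\varphi\le\frac c{150}<\frac1{100}.
\end{equation}

\subsection*{The initial transition system}
At a branch vertex on a reservoir cycle let the two half-edges used by that cycle form a passage; this determines the other passage, and it is consistent if a second reservoir cycle uses the other two half-edges. At all other vertices of $G^*$ take the straight transition. Call this system $\mathcal T_0$. Its closed trails are the members of $\mathcal C$ and further closed trails of $B$, the \emph{residual trails}. As all cross pairs are straight, these trails do not depend on $\mu$, and each cross slot is a passage of exactly one of them.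

\subsection*{Units and windows}
A residual trail is \emph{long} if its length exceeds $S$. Orient each long trail $\tau$ and cut it into $k=\lceil|\tau|/S\rceil\ge2$ consecutive arcs, its \emph{initial units}, of lengths $\lfloor|\tau|/k\rfloor$ or $\lceil|\tau|/k\rceil$. Since $|\tau|/S\le k\le2|\tau|/S$, these lengths lie between $S/2-1$ and $S$, and
\begin{equation}\label{eq:units}
\text{the total number of initial units is at most }\sum_\tau\frac{2|\tau|}{S}\le\frac{4n}S .
\end{equation}
The first $\lfloor S/8\rfloor$ edges of an initial unit form its \emph{arrival window}, and the next $\lfloor S/8\rfloor$ edges its \emph{departure window}. Cut a window into trails of length $\ell_1$ and a remainder shorter than $\ell_1$. By Lemma~\ref{lem:cross}(a), the window has at least $0.02(\lfloor S/8\rfloor-\ell_1)\ge S/500$ internal cross visits, where we use $\ell_1=o(S)$. These are visits to distinct slots, and at least $S/1000$ of them lie on one side. In each window \emph{select} $\nu$ such slots on one side. The selected sets are disjoint from each other and from all bundles.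

\section{Second exposure: expansion and anchoring}\label{sec:second}

We use two bounds for the uniform bijection $\mu$. Given $a$ cross slots on one side and $b$ on the other, reveal the partners of the $a$ slots one at a time. If the first $i$ partners avoid the $b$ slots, the next does so with probability $\frac{\sigma-b-i}{\sigma-i}\le1-\frac b\sigma$; if they all lie among the $b$ slots, the next does so with probability $\frac{b-i}{\sigma-i}\le\frac b\sigma$. Hence
\begin{equation}\label{eq:bij}
P(\text{no partner among the $b$ slots})\le e^{-ab/\sigma},\qquad
P(\text{all partners among them})\le(b/\sigma)^a .
\end{equation}

\subsection*{The link graph}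
A chain enters and leaves each link through its $\alpha$-bundle, while $\beta$-bundles are reserved as starting points of chains. Accordingly, let the set $V$ of \emph{nodes} consist of a \emph{$\beta$-node} $C^\beta$ for every $C\in\mathcal C$ and an \emph{$\alpha$-node} $L^\alpha$ for every $L\in\mathcal L$. The bundle of $C^\beta$ is $\beta(C)$ and that of $L^\alpha$ is $\alpha(L)$. For $v\in V$ let $\Gamma(v)$ be the set of links $L'$ such that $\mu$ matches a slot in the bundle of $v$ with a slot of $\alpha(L')$; these links lie on the side opposite to $v$. For $Y\subset V$ put $\Gamma(Y)=\bigcup_{v\in Y}\Gamma(v)$. Note that $L'\in\Gamma(L^\alpha)$ if and only if $L\in\Gamma(L'^\alpha)$. The nodes fall into four \emph{classes}, according to type and side, each of size at most $2N$.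

\begin{lemma}\label{lem:expand}
Whp the following hold.
\begin{itemize}
\item[(E1)] Every $Y\subset V$ with $|Y|\ge4m$ has $|\Gamma(Y)|\ge N/2$.
\item[(E2)] For all $Y\subset\mathcal L_P$ and $Y'\subset\mathcal L_Q$ with $|Y|=|Y'|=m$ there are $L\in Y$ and $L'\in Y'$ with $L'\in\Gamma(L^\alpha)$.
\end{itemize}
\end{lemma}

\begin{proof}
A set of $4m$ nodes has $m$ nodes in one class, so for (E1) it suffices to consider sets $Y$ of size $m$ within a class. If $|\Gamma(Y)|<N/2$, then the $hm$ slots in the bundles of $Y$ have no partner in the $\alpha$-bundles of some set of at least $N/2$ links on the other side. For given sets this has probability at most $e^{-hm\cdot hN/(2\sigma)}=e^{-\varphi hm/2}$ by \eqref{eq:bij}, and there are at most $4\cdot2^{2N}\cdot2^N$ choices. Since $hm/N\ge h/(200d)\to\infty$ and $\varphi\ge c/250$, the union bound tends to $0$. For (E2), the failure probability for given $Y,Y'$ is at most $e^{-h^2m^2/\sigma}=e^{-\varphi hm^2/N}$, there are at most $4^N$ choices, and $hm^2/N^2\ge h/(200d)^2\to\infty$ by \eqref{eq:par1}.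
\end{proof}

Property (E2) is the reason for keeping $d^2$ well below $h$. Property (E1) concerns large sets only, and we have no corresponding statement for single nodes. Expansion of small sets is obtained deterministically, by discarding a largest non-expanding set. We discard whole cycles, so the links carrying the discarded nodes must not be counted as neighbors.

\begin{lemma}[cleaning]\label{lem:clean}
Assume \textup{(E1)}. There is a set $X\subset\mathcal C$ with $|X|\le0.04N$, determined by the map $\Gamma$, with the following property. Let $V'$ be the set of nodes of cycles not in $X$, and $\Gamma'(Y)=\Gamma(Y)\setminus X$. Then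
\begin{equation}\label{eq:small}
|\Gamma'(Y)|>d|Y|\qquad\text{for all }Y\subset V'\text{ with }1\le|Y|\le8m .
\end{equation}
\end{lemma}

\begin{proof}
For $Y\subset V$ let $X(Y)$ be the set of cycles of $\mathcal C$ with a node in $Y$, so $|X(Y)|\le|Y|$. Call $Y$ \emph{poor} if $|Y|\le12m$ and $|\Gamma(Y)\setminus X(Y)|\le d|Y|$. The empty set is poor. Let $Y_0$ be a poor set of maximum size, chosen by a fixed rule, and $X=X(Y_0)$. If $4m\le|Y|\le12m$ then, by (E1) and $12m(d+1)\le24dm\le0.24N$, we have $|\Gamma(Y)\setminus X(Y)|\ge\frac N2-12m>12dm\ge d|Y|$, so $Y$ is not poor. Hence $|X|\le|Y_0|<4m\le0.04N$. Let $Y\subset V'$ with $1\le|Y|\le8m$. Then $Y$ is disjoint from $Y_0$ and $|Y_0|<|Y_0\cup Y|\le12m$, so $Y_0\cup Y$ is not poor because of the second condition: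
\[
d(|Y_0|+|Y|)<|\Gamma(Y_0\cup Y)\setminus X(Y_0\cup Y)|\le|\Gamma(Y_0)\setminus X|+|\Gamma(Y)\setminus X|\le d|Y_0|+|\Gamma'(Y)|.\qedhere
\]
\end{proof}

\subsection*{Anchoring the windows}
One could try to treat the windows themselves as nodes. But cleaning may discard any node, and a stretch of a long trail cannot be discarded. Instead we give each window an anchor that survived the cleaning. The $\alpha$-bundles of anchors play no part in $\Gamma$, so the pairs of $\mu$ needed for this are still random once $X$ is known. We use Hall's theorem: distinct representatives can be chosen from finite sets $T_1,\dots,T_r$ if and only if any $k$ of the sets together contain at least $k$ elements, for every $k$.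

\begin{lemma}[anchoring]\label{lem:anchor}
Whp \textup{(E1)} and \textup{(E2)} hold and one can assign to all windows $W$ distinct anchors $A(W)\in\mathcal A\setminus X$ such that $\mu$ matches some selected slot $w_W$ of $W$ with a slot of $\alpha(A(W))$.
\end{lemma}

\begin{proof}
Let $Z$ be the union of the bundles of all nodes; it has $3hN=3\varphi\sigma$ slots on each side. Reveal all pairs of $\mu$ that meet $Z$, and call a cross slot \emph{free} if it is in none of them. The revealed pairs determine $\Gamma$, hence (E1), (E2) and $X$, and given them the rest of $\mu$ is a uniform bijection between the free slots.

Consider a fixed set of $b$ cross slots on one side, disjoint from $Z$. If at least half of them are not free, then some $\lceil b/2\rceil$ of them have all their partners in $Z$. By \eqref{eq:bij} and \eqref{eq:phi} this has probability at most $2^b(0.03)^{b/2}\le0.35^b$. By \eqref{eq:units} there are at most $8n/S\le n$ windows, and $\nu/\log n\to\infty$, so whp every window has at least $r=\lceil\nu/2\rceil$ free selected slots. Applying the bound to the $hN$ slots in the $\alpha$-bundles of $\mathcal A_P$, and to those of $\mathcal A_Q$, we see that whp at least $hN/2$ of them are free on each side. These events, and (E1), (E2), are determined by the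 revealed pairs; condition on the revealed pairs with all of them holding. Call a slot \emph{good} if it is free and lies in $\alpha(A)$ for some $A\in\mathcal A\setminus X$. At most $h|X|\le0.04hN$ slots lie in $\alpha$-bundles of cycles in $X$, so each side has at least $0.4hN=0.4\varphi\sigma$ good slots.

Fix a window, take $r$ of its free selected slots, and reveal their partners one at a time. Given the past, each partner is good with probability at least $(0.4\varphi\sigma-r)/\sigma\ge0.39\varphi$. The number $\xi$ of good partners therefore satisfies $E\,2^{-\xi}\le(1-0.195\varphi)^r\le e^{-0.0975\varphi\nu}$, and by Markov's inequality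
\[
P(\xi\le0.1\varphi\nu)\le2^{0.1\varphi\nu}e^{-0.0975\varphi\nu}\le e^{-0.02\varphi\nu}\le n^{-10},
\]
since $0.1\log2<0.07$ and $\varphi\nu/\log n\to\infty$. So whp every window has at least $0.1\varphi\nu$ selected slots with good partners. Any $k$ windows then have at least $0.1\varphi\nu k$ such slots, with distinct good partners, and an anchor contains at most $h$ good slots. These partners lie on at least $0.1\varphi\nu k/h\ge k$ anchors outside $X$, as $\varphi\nu/h\to\infty$. Hall's theorem gives the assignment.
\end{proof}

From here on we assume the conclusion of Lemma~\ref{lem:anchor}, and the argument is deterministic.

\section{Connecting two terminals}\label{sec:connect}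

To connect two $\beta$-nodes $a,b$, grow a $d$-ary tree of links from each until the last levels have $m$ links, and join these by (E2). We must do this up to $4n/S$ times with disjoint chains, and two difficulties arise. Earlier chains might use up all neighbors of a node that is needed later. And the two trees contain order $N/d$ links, far more than one connection can afford. The first difficulty is met by an invariant which says that every small set of nodes still has enough unused neighbors, the second by showing that the invariant survives the removal of leaves.

A \emph{state} is a pair $(U,\lambda)$ with $U\subset\mathcal L\setminus X$, the set of used links, and $\lambda\colon V'\to\{0,\dots,d\}$, the load, such that $\lambda(L^\alpha)=0$ for $L\notin U$. One should think of $\lambda(v)$ as the number of children of $v$. Let $g(Y)=\sum_{v\in Y}(d-\lambda(v))$ be the spare capacity of $Y\subset V'$. The state is \emph{good} if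
\[
|\Gamma'(Y)\setminus U|\ge g(Y)\qquad\text{for all }Y\subset V'\text{ with }|Y|\le8m .
\]
For $Y=\{v\}$ this says that $v$ has at least $d-\lambda(v)$ unused neighbors. By \eqref{eq:small} the state $(\emptyset,0)$ is good. We write $1_s$ for the indicator function of a node $s$.

\begin{lemma}[extension]\label{lem:extend}
Let $(U,\lambda)$ be good with $|U|\le0.3N$, and let $s\in V'$ with $\lambda(s)<d$ be a $\beta$-node or the $\alpha$-node of a member of $U$. Then there is $L\in\Gamma'(s)\setminus U$ such that $(U\cup\{L\},\lambda+1_s)$ is a good state.
\end{lemma}

\begin{proof}
Call $Y\subset V'$ \emph{critical} if $|Y|\le8m$ and $|\Gamma'(Y)\setminus U|=g(Y)$. If $4m\le|Y|\le8m$, then (E1) gives $|\Gamma'(Y)\setminus U|\ge0.5N-0.04N-0.3N>0.08N\ge8dm\ge g(Y)$. So critical sets have fewer than $4m$ elements; this is where the bound on $|U|$ is used. Let $Y_1,Y_2$ be critical, so that $|Y_1\cup Y_2|\le8m$. From $\Gamma'(Y_1\cup Y_2)=\Gamma'(Y_1)\cup\Gamma'(Y_2)$ and $\Gamma'(Y_1\cap Y_2)\subset\Gamma'(Y_1)\cap\Gamma'(Y_2)$ we get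
\begin{multline*}
|\Gamma'(Y_1\cup Y_2)\setminus U|+|\Gamma'(Y_1\cap Y_2)\setminus U|\le|\Gamma'(Y_1)\setminus U|+|\Gamma'(Y_2)\setminus U|\\
=g(Y_1)+g(Y_2)=g(Y_1\cup Y_2)+g(Y_1\cap Y_2).
\end{multline*}
By goodness each term on the left is at least the corresponding term on the right, so $Y_1\cup Y_2$ is critical. Hence any union of critical sets is critical.

By goodness for $\{s\}$ the set $\Gamma'(s)\setminus U$ is nonempty, and for each $L$ in it $(U\cup\{L\},\lambda+1_s)$ is a state. Suppose none of these states is good. Then for each such $L$ there is $Y_L$ with $|Y_L|\le8m$ and
\[
g(Y_L)-1[s\in Y_L]>|\Gamma'(Y_L)\setminus(U\cup\{L\})|=|\Gamma'(Y_L)\setminus U|-1[L\in\Gamma'(Y_L)]\ge g(Y_L)-1[L\in\Gamma'(Y_L)].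
\]
This forces $s\notin Y_L$ and $L\in\Gamma'(Y_L)$, and then $|\Gamma'(Y_L)\setminus U|<g(Y_L)+1$, so $Y_L$ is critical. The union $Y^*$ of the sets $Y_L$ is critical, does not contain $s$, and satisfies $\Gamma'(s)\setminus U\subset\Gamma'(Y^*)$. Therefore $|\Gamma'(Y^*\cup\{s\})\setminus U|=g(Y^*)<g(Y^*\cup\{s\})$ with $|Y^*\cup\{s\}|\le4m$, contradicting goodness.
\end{proof}

\begin{lemma}[rollback]\label{lem:rollback}
Let $(U,\lambda)$ be good, $s\in V'$ with $\lambda(s)\ge1$, and $L\in U\cap\Gamma'(s)$ with $\lambda(L^\alpha)=0$. Then $(U\setminus\{L\},\lambda-1_s)$ is a good state.
\end{lemma}

\begin{proof}
It is a state because $\lambda(L^\alpha)=0$. Let $|Y|\le8m$. If $s\notin Y$, then $g(Y)$ is unchanged and the set of unused neighbors of $Y$ does not shrink. If $s\in Y$, then $g(Y)$ grows by $1$, and $L\in\Gamma'(Y)$ becomes a new unused neighbor.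
\end{proof}

Rollback does not require that $L$ was the last link added; this is what allows us to keep two paths and return the rest of the trees.

\begin{lemma}[connection]\label{lem:connect}
Let $(U,\lambda)$ be good with $|U|\le0.2N$, and let $a\ne b$ be $\beta$-nodes in $V'$ with $\lambda(a)=\lambda(b)=0$. Then there are distinct links $L_1,\dots,L_k\in\mathcal L\setminus(X\cup U)$, $2\le k\le k_0$, with
\[
L_1\in\Gamma(a),\qquad L_{i+1}\in\Gamma(L_i^\alpha)\quad(1\le i<k),\qquad L_k\in\Gamma(b),
\]
and a good state $(U\cup\{L_1,\dots,L_k\},\lambda')$ with $\lambda'=\lambda$ on all $\beta$-nodes other than $a,b$.
\end{lemma}

\begin{proof}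
Let $t\ge1$ be minimal with $d^t\ge m$. Grow a tree with root $a$, level by level, adding one link at a time by Lemma~\ref{lem:extend} with $s$ equal to the root or to the $\alpha$-node of a link on the previous level. The root and every newly added link start with load $0$ and so may receive up to $d$ children; we give level $j$ exactly $\min(d^j,m)$ links, which is possible as $\min(d^{j+1},m)\le d\min(d^j,m)$. The levels alternate between $\mathcal L_P$ and $\mathcal L_Q$. Stop at depth $t$ or $t+1$ so that the last level $Y_a$, of size $m$, lies in $\mathcal L_P$. The load of $b$ is still $0$; grow a tree from $b$ in the same way, with last level $Y_b\subset\mathcal L_Q$. Each tree has at most $\sum_{1\le j<t}d^j+2m\le4m$ links, because the sum is empty or at most $2d^{t-1}<2m$. So the set of used links never exceeds $0.2N+8m\le0.3N$, and Lemma~\ref{lem:extend} applies throughout. All tree links are distinct and outside $X\cup U$.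

By (E2) there are $L\in Y_a$ and $L'\in Y_b$ with $L'\in\Gamma(L^\alpha)$. Remove all tree links that are not on the tree paths from $a$ to $L$ and from $b$ to $L'$, deepest levels first. The load of a tree node always equals its current number of children, so each removal is an instance of Lemma~\ref{lem:rollback} with $s$ the parent. List the remaining links from $a$ to $L$ and then from $L'$ back to $b$. By the symmetry of $\Gamma$ on links this is a sequence as required, and loads of $\beta$-nodes changed only at $a$ and $b$. Each path has between $1$ and $t+1$ links, and $d^{t-1}\le n$ with $\log d\ge\frac14\log\log n$, so
\[
2\le k\le2(t+1)\le\frac{2\log n}{\log d}+4\le\frac{8\log n}{\log\log n}+4\le k_0.\qedhere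
\]
\end{proof}

The factor $\log\log n$ in Theorem~\ref{thm:upper} comes from $\log d$. A larger $d$ could change $\log d$ by a constant factor only, since a node has at most $h\le\log n$ neighbors.

\section{Shortening the long trails}\label{sec:final}

We now prove Proposition~\ref{prop:main}. Starting from $\mathcal T_0$ and the state $(\emptyset,0)$, we repeatedly apply Lemma~\ref{lem:connect} and then Lemma~\ref{lem:surgery}, keeping a current transition system $\mathcal T$ and a current state $(U,\lambda)$.

\subsection*{Ports}
A \emph{port} is a place where a chain can be attached; it has a set of slots and a \emph{terminal}, which is a $\beta$-node in $V'$. The \emph{window port} of a window $W$ has the single slot $w_W$ of Lemma~\ref{lem:anchor} and the terminal $A(W)^\beta$. The \emph{link port} of a link $L\in U$ has the slots $\beta(L)$ and the terminal $L^\beta$. Distinct ports have distinct terminals and disjoint sets of slots. A $\beta$-node is \emph{spent} once it has been used as $a$ or $b$ in Lemma~\ref{lem:connect}, and a port is \emph{live} if its terminal is not spent. A port \emph{lies on} a closed trail of $\mathcal T$ if each of its slots is a passage of that trail, and \emph{inside} an arc if each of its slots is an internal visit of the arc. A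 reservoir cycle is \emph{untouched} if it is a link outside $U$ or an anchor whose $\beta$-node is not spent. We maintain two invariants, which hold at the start.
\begin{itemize}
\item[(I1)] The state is good, $\lambda$ vanishes on all $\beta$-nodes of $V'$ that are not spent, and every spent node belongs to an anchor or to a link in $U$.
\item[(I2)] Every untouched cycle is a closed trail of $\mathcal T$, with the same passages as in $\mathcal T_0$.
\end{itemize}
By (I2), a cross slot on an untouched cycle is a passage of $\mathcal T$, so \emph{the transition at its cross pair is straight} and the partner slot is the other passage.

\begin{lemma}[shortcut]\label{lem:shortcut}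
Assume \textup{(I1)}, \textup{(I2)} and $|U|\le0.2N$. Let $p\ne p'$ be live ports lying on an oriented closed trail $\tau$ of $\mathcal T$. Then there are slots $x$ of $p$ and $z$ of $p'$, and a new transition system and state satisfying \textup{(I1)} and \textup{(I2)}, such that at most $k_0$ links are added to $U$, only the terminals of $p,p'$ become spent, and $\tau$ and some untouched cycles are replaced by
\begin{itemize}
\item a split-off trail of length at most $|\tau[x,z]|+S$, and
\item a kept trail, obtained from $\tau$ by replacing $\tau[x,z]$ with a new arc of length at most $S$, inside which lie two live ports, all slots of the first preceding all slots of the second.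
\end{itemize}
The internal visits of $\tau[z,x]$ remain passages of the kept trail, and no other closed trail changes.
\end{lemma}

\begin{proof}
Let $a,b$ be the terminals of $p,p'$. By (I1) their loads are $0$, so Lemma~\ref{lem:connect} gives untouched links $L_1,\dots,L_k$, $2\le k\le k_0$, and a new good state. The chain for the surgery is $L_1,\dots,L_k$, preceded by the anchor of $p$ if $p$ is a window port and followed by the anchor of $p'$ if $p'$ is a window port. Its members are distinct untouched cycles, hence closed trails of $\mathcal T$. They differ from $\tau$, because $\tau$ passes through the slots of $p$, which in $\mathcal T_0$ are passages of a residual trail or of a link in $U$ and so lie on no untouched cycle.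

The meeting vertices are the following cross pairs. For $L_i$ and $L_{i+1}$ take a pair with slots in $\alpha(L_i)$ and $\alpha(L_{i+1})$. Since $L_1\in\Gamma(a)$, there is a pair with one slot in $\alpha(L_1)$ and one slot in the bundle of $a$. If $p$ is a link port, the latter slot is a slot $x$ of $p$, and at this pair $\tau$ meets $L_1$. If $p$ is the port of a window $W$, then at this pair $A(W)$ meets $L_1$, and $\tau$ meets $A(W)$ at the pair formed by $x=w_W$ and its partner in $\alpha(A(W))$. The slot $z$ and the meeting vertices at the other end are defined in the same way from $L_k$, $b$ and $p'$. Every one of these pairs has a slot on an untouched cycle, so its passages are its two slots, and they belong to the two trails named. Lemma~\ref{lem:surgery} applies.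

It remains to name the arcs. Each $L_i$ is cut at two slots of $\alpha(L_i)$, distinct because the meeting vertices are distinct. By \eqref{eq:arc} one of the two resulting arcs avoids $\beta(L_i)$, so all slots of $\beta(L_i)$ are internal visits of the other one; let that one be $L_i'$. For anchors the choice is arbitrary. The chain has at most $k_0+2$ cycles and so total length at most $S$ by \eqref{eq:par2}, which gives both length bounds. The new arc traverses $L_1'$ before $L_2'$, so the link ports of $L_1$ and $L_2$ lie inside it in this order; here we use $k\ge2$. They are live, since $L_1,L_2$ were links outside $U$ and thus had unspent $\beta$-nodes by (I1). Invariant (I1) is preserved by the last statement of Lemma~\ref{lem:connect}. Invariant (I2) is preserved because the members of the chain are no longer untouched and the surgery changes no trail other than these and $\tau$.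
\end{proof}

\subsection*{Halving}
A \emph{framed trail with $k$ units} is an oriented closed trail of $\mathcal T$ written cyclically as unit $1$, gap $1$, \dots, unit $k$, gap $k$, where $k\ge 2$, all units and gaps are arcs of length at most $S$ (gaps may be empty), and inside each unit lie two live ports, an \emph{arrival port} and a \emph{departure port}, all slots of the former preceding all slots of the latter. At the start every long residual trail is framed by its initial units, with empty gaps and with the ports of the arrival and departure windows. A framed trail with at most three units has length at most $6S$ and is left alone.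

\begin{lemma}[halving]\label{lem:halving}
Let $\tau$ be a framed trail with $k\ge4$ units and $k'=\lfloor k/2\rfloor$. By $k'$ applications of Lemma~\ref{lem:shortcut}, provided that $|U|\le0.2N$ before each of them, $\tau$ and some untouched cycles can be replaced by a framed trail with $k'$ units and $k'$ closed trails of length at most $8S$. Only ports lying on $\tau$ are spent.
\end{lemma}

\begin{proof}
Select the units $1,3,\dots,2k'-1$ and call them $J_1,\dots,J_{k'}$, with indices modulo $k'\ge2$. Let $p_i^-$ and $p_i^+$ be the arrival and departure ports of $J_i$. Along $\tau$ these ports appear in the cyclic order $p_1^-,p_1^+,p_2^-,p_2^+,\dots,p_{k'}^-,p_{k'}^+$, without interleaving. For $i=1,\dots,k'$ in turn, apply Lemma~\ref{lem:shortcut} to the current kept trail (to $\tau$ if $i=1$) with $p=p_i^+$ and $p'=p_{i+1}^-$, obtaining slots $x_i$ and $z_{i+1}$. By induction, before step $i$ the kept trail is $\tau$ with $\tau[x_j,z_{j+1}]$ replaced by a new arc for each $j<i$. By the cyclic order, the stretch of $\tau$ from the first slot of $p_i^+$ to the last slot of $p_{i+1}^-$ is disjoint from these replaced arcs and their ends. So both ports are live and lie on the kept trail, and the arc removed at step $i$ is $\tau[x_i,z_{i+1}]$; the new arcs created earlier,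 and the ports inside them, are not affected.

The arc $\tau[x_i,z_{i+1}]$ meets three units and two gaps, except for $i=k'$ and $k$ odd, when it meets the units $k-2,k-1,k,1$ and three gaps. So its length is at most $7S$, and the split-off trail has length at most $8S$. After step $k'$ the kept trail consists of the $k'$ new arcs, which we take as units with the two ports given by Lemma~\ref{lem:shortcut} as arrival and departure ports, separated by the arcs $\tau[z_i,x_i]$, which we take as gaps. The gap $\tau[z_i,x_i]$ lies within $J_i$, because $z_i$ precedes $x_i$ there, and so has length at most $S$.
\end{proof}

If departure came before arrival within a unit, consecutive removed arcs would overlap and the second would no longer be an arc of the kept trail. This is why windows and link ports come in ordered pairs.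

\begin{proof}[Proof of Proposition~\ref{prop:main}]
Whp $\mathcal E$ and the conclusion of Lemma~\ref{lem:anchor} hold; assume both. Treat the long residual trails one after another, applying Lemma~\ref{lem:halving} to each and then to the framed trail it produces, until at most three units remain. While one trail is treated the other residual trails do not change and their ports stay live, so each is still framed when its turn comes. A trail with $k$ initial units requires at most $\frac k2+\frac k4+\dots\le k$ shortcuts, so by \eqref{eq:units} there are at most $4n/S$ shortcuts in total. Each adds at most $k_0$ links to $U$, and by \eqref{eq:par2} we always have $|U|\le4nk_0/S\le0.2N$. Thus every step is permitted.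

At the end each closed trail is an untouched reservoir cycle, of length at most $\ell_2\le S$; or a residual trail of length at most $S$; or a split-off trail, of length at most $8S$; or a framed trail with at most three units, of length at most $6S$.
\end{proof}

As noted after the statement of Proposition~\ref{prop:main}, this proves Theorem~\ref{thm:upper}.

\begin{thebibliography}{9}

\bibitem{BC} Bender and Canfield, 1978.

\bibitem{Bo} Bollob\'as, 1980.

\bibitem{RG} \emph{Random Graphs (2017)},
\texttt{https://yuvalfilmus.cs.technion.ac.il/\allowbreak Courses/\allowbreak RandomGraphs/\allowbreak 2017/\allowbreak LectureNotes.pdf}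

\end{thebibliography}
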